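\title{Point-countable $k$-networks, $cs^*$-networks and sequential fans in Fr\'echet spaces}

\begin{abstract}
We construct in ZFC a regular Fr\'echet space with a point-countable $k$-network that contains no copy of the sequential fan $S_{\omega_1}$ and has no point-countable $cs^*$-network. The space is Lindel\"of, has size $\omega_1$, and has a single non-isolated point. Two positive results complement the example. A regular space with a point-countable $k$-network has a point-countable $cs^*$-network exactly when each of its points has a countable local $cs^*$-network; and a regular Fr\'echet space with a point-countable $k$-network and no closed copy of the countable fan $S_\omega$ is first countable and has a point-countable $cs^*$-network.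
\end{abstract}

\section{The problem and the results}\label{sec:intro}

All spaces are Hausdorff, and ``regular'' means regular and $T_1$. We write $\omega=\{0,1,2,\dots\}$ and identify each ordinal with the set of smaller ordinals, so that every $\alpha<\omega_1$ is a countable set. ``Countable'' includes ``finite'': when a countable family is listed as $P_0,P_1,\dots$, the list may be finite or empty, and an expression such as $\bigcup_{j\le m}P_j$ refers to those terms that exist.

A base describes a topology by open sets. If openness is dropped, one has to say which sets the family should still capture. Let $\mathcal P$ be a cover of a space $X$.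
\begin{itemize}
\item $\mathcal P$ is a \emph{$k$-network} if, whenever $K\subset V$ with $K$ compact and $V$ open, there is a finite $\mathcal F\subset\mathcal P$ with $K\subset\bigcup\mathcal F\subset V$.
\item $\mathcal P$ is a \emph{$cs^*$-network} if, whenever $s_n\to x\in V$ with $V$ open, some $P\in\mathcal P$ satisfies $x\in P\subset V$ and contains a subsequence of $(s_n)$, that is, contains $s_n$ for infinitely many $n$.
\item A family of sets is \emph{point-countable} if each point lies in at most countably many of its members.
\end{itemize}
Every base is both a $k$-network and a $cs^*$-network. For general covers the two notions treat a convergent sequence $s_n\to x$ differently. A $k$-network may cover the compact set $\{x\}\cup\{s_n:n<\omega\}$ by the singleton $\{x\}$ and a second set that contains the terms but misses the limit. A $cs^*$-network must put the limit and a subsequence into \emph{one} set. In a regular space this can be repaired by taking closures (Proposition~\ref{prop:closure}), but the repair has a price: a point that lies in countably many members may lie in the closures of uncountably many.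

A space $X$ is \emph{Fr\'echet} if, whenever $x\in\overline A$, some sequence in $A$ converges to $x$. For $\kappa\in\{\omega,\omega_1\}$, the \emph{sequential fan} $S_\kappa$ is obtained from the topological sum of $\kappa$ nontrivial convergent sequences, each with its limit, by identifying all the limits to one point, the \emph{vertex}. The $\kappa$ sequences, taken without the vertex, are the \emph{spines}. By the definition of the quotient topology, the points of the spines are isolated, and a set containing the vertex is open if and only if it contains all but finitely many points of each spine. Equivalently, for a set $E$ not containing the vertex,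
\begin{equation}\label{eq:fan}
\text{the vertex lies in $\overline E$}\iff\text{$E$ meets some spine in an infinite set.}
\end{equation}

In $S_{\omega_1}$ uncountably many sequences converge to one point independently of one another, and this is the most visible way in which the price above is paid: $S_{\omega_1}$ is a regular Fr\'echet space with a point-countable $k$-network (Example~\ref{ex:fan}), while no space containing it has a point-countable $cs^*$-network (Proposition~\ref{prop:necessary}). In a Fr\'echet space the topology is determined by convergent sequences, so one may well expect that uncountably many sequences at a point which no countable family can capture will always assemble into such a fan. This is the content of the following problem from \cite{PCC}.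

\begin{quote}
\textbf{Problem.} Let $X$ be a regular Fr\'echet space with a point-countable $k$-network. If no closed subspace of $X$ is homeomorphic to $S_{\omega_1}$, must $X$ have a point-countable $cs^*$-network?
\end{quote}

The answer is no, even if all copies of the fan, closed or not, are excluded.

\begin{theorem}\label{thm:main}
In ZFC there is a regular Fr\'echet space $X$ with a point-countable $k$-network that contains no copy of $S_{\omega_1}$ (closed or not) and has no point-countable $cs^*$-network. Moreover, $X$ is Lindel\"of, $|X|=\omega_1$, and $X$ has exactly one non-isolated point.
\end{theorem}

That the example lives at a single point is no accident. A family $\mathcal C$ of subsets of $X$ is a \emph{local $cs^*$-network at $x$} if, whenever $s_n\to x\in V$ with $V$ open, some $C\in\mathcal C$ satisfies $x\in C\subset V$ and contains $s_n$ for infinitely many $n$. The members of a $cs^*$-network that contain $x$ form a local $cs^*$-network at $x$, so a point-countable $cs^*$-network yields a countable local one at every point. The converse holds as well.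

\begin{theorem}\label{thm:local}
Let $X$ be a regular space with a point-countable $k$-network (the Fr\'echet property is not assumed). Then $X$ has a point-countable $cs^*$-network if and only if every point of $X$ has a countable local $cs^*$-network.
\end{theorem}

Finally, the answer to the Problem becomes yes if the countable fan is excluded. A space is \emph{strongly Fr\'echet} if, whenever $A_0\supset A_1\supset\cdots$ and $x\in\bigcap_n\overline{A_n}$, there are $a_n\in A_n$ with $a_n\to x$.

\begin{theorem}\label{thm:Somega}
For a regular Fr\'echet space $X$ with a point-countable $k$-network the following are equivalent:
\begin{itemize}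
\item[(a)] $X$ contains no closed copy of $S_\omega$;
\item[(b)] $X$ is strongly Fr\'echet;
\item[(c)] $X$ is first countable.
\end{itemize}
If they hold, then $X$ has a point-countable $cs^*$-network.
\end{theorem}

Section~\ref{sec:simple} treats the simple cases; the argument given there for $S_{\omega_1}$ is the model for the last step of the counterexample. The three theorems are proved in Sections~\ref{sec:example}, \ref{sec:local} and~\ref{sec:Somega}.

\section{Closures, countable spaces and the uncountable fan}\label{sec:simple}

The following lemma records what a $k$-network does for a convergent sequence: it provides everything a $cs^*$-network would, except the limit.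

\begin{lemma}\label{lem:catch}
Let $\mathcal P$ be a $k$-network of $X$ and let $s_n\to x\in W$ with $W$ open. Then some $P\in\mathcal P$ with $P\subset W$ contains $s_n$ for infinitely many $n$. In particular $x\in\overline P$.
\end{lemma}

\begin{proof}
For some $i$ the compact set $\{x\}\cup\{s_n:n\ge i\}$ lies in $W$, so it is covered by finitely many $P\in\mathcal P$ with $P\subset W$. One of them contains $s_n$ for infinitely many $n$.
\end{proof}

\begin{proposition}\label{prop:closure}
If $\mathcal P$ is a $k$-network of a regular space $X$, then $\{\overline P:P\in\mathcal P\}$ is a $cs^*$-network. Consequently, a countable regular space with a point-countable $k$-network has a countable $cs^*$-network.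
\end{proposition}

\begin{proof}
Let $s_n\to x\in V$ with $V$ open. By regularity take $W$ open with $x\in W\subset\overline W\subset V$, and take $P\subset W$ from Lemma~\ref{lem:catch}. Then $x\in\overline P\subset V$ and $\overline P$ contains a subsequence. For the second statement, a point-countable family of subsets of a countable set is countable.
\end{proof}

So the size $\omega_1$ in Theorem~\ref{thm:main} is the least possible.

\begin{example}\label{ex:fan}
The fan $S_{\omega_1}$ is regular, because its points other than the vertex and the open neighborhoods of the vertex are clopen, and it is Fr\'echet by \eqref{eq:fan}. A compact set $K$ meets only finitely many spines, since otherwise it would contain an infinite set with at most one point on each spine, and such a set is closed and discrete by \eqref{eq:fan}. Hence the singletons and the cofinite subsets of the spines form a $k$-network. It is point-countable, but the vertex lies in the closure of $\omega_1$ of its members.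
\end{example}

\begin{proposition}\label{prop:necessary}
If $X$ contains a copy $S$ of $S_{\omega_1}$ with vertex $x$, then $X$ has no countable local $cs^*$-network at $x$. Hence a space with a point-countable $cs^*$-network contains no copy of $S_{\omega_1}$.
\end{proposition}

\begin{proof}
Suppose that $C_0,C_1,\dots$ is a local $cs^*$-network at $x$. Let $J$ be the set of $i$ such that $C_i$ meets infinitely many spines of $S$. For $i\in J$ choose recursively points $c_i\in C_i$ on pairwise different spines, and let $E=\{c_i:i\in J\}$. By \eqref{eq:fan} the set $S\setminus E$ is open in $S$, say $S\setminus E=V\cap S$ with $V$ open in $X$. The sets $C_i$ with $i\notin J$ together meet only countably many spines; let $L$ be a spine that none of them meets. Since $L$, enumerated as a sequence, converges to $x\in V$, some $C_i\subset V$ contains infinitely many points of $L$. Then $i\in J$, but $c_i\in C_i\setminus V$, a contradiction.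
\end{proof}

The hypothesis of the Problem is therefore necessary. Notice, however, how little of the fan the proof uses. It needs one spine $L$ such that every candidate $C_i$ meeting $L$ also has a point $c_i$ elsewhere, and it needs the \emph{countable} set $E=\{c_i\}$ to stay away from $x$. In the fan every set with one point per spine stays away from the vertex, including the uncountable ones. The counterexample exploits this gap.

\section{The counterexample}\label{sec:example}

\subsection{The space}

We look for a topology on $\{x\}\cup(\omega_1\times\omega)$, coarser than that of the fan, in which every \emph{uncountable} set accumulates at $x$, so that no copy of $S_{\omega_1}$ survives, while enough countable sets still stay away from $x$ to run the proof of Proposition~\ref{prop:necessary}. The fan topology is given by $\omega_1$ decreasing sequences of sets, the tails of the spines, and a neighborhood of the vertex must contain one set from each sequence. We keep this form, which will give the Fr\'echet property and the $k$-network, but enlarge the tails. To keep the enlarged tails point-countable we add to a tail of the $\beta$-th spine only points of spines $\alpha>\beta$. A number $e(\beta,\alpha)\in\omega$ prescribes into how many tails of the $\beta$-th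 spine the $\alpha$-th spine is added.

For each $\alpha<\omega_1$ fix an injection $e(\cdot,\alpha)\colon\alpha\to\omega$. Let $D=\omega_1\times\omega$ and $X=D\cup\{x\}$ with $x\notin D$. The set $\{\alpha\}\times\omega$ is the \emph{$\alpha$-th column}. For $\beta<\omega_1$ and $k<\omega$ put
\[
B_k(\beta)=\{(\beta,n):n\ge k\}\ \cup\ \{(\alpha,n):\alpha>\beta,\ e(\beta,\alpha)\ge k,\ n<\omega\};
\]
see Figure~\ref{fig:B}. Then $B_0(\beta)\supset B_1(\beta)\supset\cdots$. Also $\bigcap_kB_k(\beta)=\emptyset$, since $(\beta,n)\notin B_{n+1}(\beta)$ and $(\alpha,n)\notin B_{e(\beta,\alpha)+1}(\beta)$ for $\alpha>\beta$. Hence
\begin{equation}\label{eq:finite}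
\text{for every $\beta$, a finite set $F\subset D$ is disjoint from $B_k(\beta)$ for all large $k$.}
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.9cm,y=0.45cm]
\foreach \x in {0,...,7} \foreach \y in {0,...,5} \draw (\x,\y) circle (1.8pt);
\foreach \y in {2,...,5} \fill (2,\y) circle (1.8pt);
\foreach \x in {4,6,7} \foreach \y in {0,...,5} \fill (\x,\y) circle (1.8pt);
\foreach \x in {0,...,7} \node at (\x,6.3) {$\vdots$};
\node at (2,-1.2) {$\beta$};
\foreach \x/\m in {3/0,4/3,5/1,6/2,7/5} \node at (\x,-1.2) {$\m$};
\node[right] at (7.4,-1.2) {$=e(\beta,\alpha)$};
\end{tikzpicture}
\caption{The set $B_2(\beta)\subset\omega_1\times\omega$ (filled points), drawn schematically with columns $\{\alpha\}\times\omega$ vertical and sample values of $e(\beta,\alpha)$ written below the columns $\alpha>\beta$. It consists of the points of height at least $2$ in column $\beta$ and of all columns $\alpha>\beta$ with $e(\beta,\alpha)\ge2$; it misses the columns to the left of $\beta$.}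
\label{fig:B}
\end{figure}

Declare $U\subset X$ open if $x\notin U$, or if for every $\beta<\omega_1$ there is $k$ with $B_k(\beta)\subset U$. These sets are closed under unions, and under finite intersections because the $B_k(\beta)$ decrease in $k$; so this is a topology. The points of $D$ are isolated. For $E\subset D$ we have $x\notin\overline E$ if and only if $X\setminus E$ is open, which gives the analogue of \eqref{eq:fan}:
\begin{equation}\label{eq:closure}
x\in\overline E\iff\text{there is $\beta$ such that $E\cap B_k(\beta)\ne\emptyset$ for all $k$.}
\end{equation}

\begin{example}\label{ex:models}
The same definition with only $\omega$ columns shows the two extreme behaviors.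

(i) Let $e(\beta,\alpha)=\beta$ for $\beta<\alpha<\omega$. For $k>\beta$ the set $B_k(\beta)$ is a tail of column $\beta$, so the space is $S_\omega$. More generally, columns do not interact when $e(\beta,\alpha)$ stays bounded as $\alpha$ varies.

(ii) Let $e(\beta,\alpha)=\alpha-\beta$. Now $B_k(0)$ contains all columns $\alpha\ge\max(k,1)$, so a neighborhood of $x$ contains all but finitely many columns and a tail of each remaining one; it is cofinite. Conversely, cofinite sets containing $x$ are open by \eqref{eq:finite}. The space is a single convergent sequence, and every infinite set accumulates at $x$.
\end{example}

On $\omega_1$ columns both behaviors occur at once, whatever injections are chosen: uncountable sets of columns behave as in (ii) (Lemma~\ref{lem:uncountable}), and suitable countable sets of columns behave as in (i) (Proposition~\ref{prop:nocs}).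

\begin{lemma}\label{lem:basic}
The space $X$ is zero-dimensional, regular and Fr\'echet. If $a_k\in B_k(\beta)$ for all $k$, then $a_k\to x$; in particular $(\alpha,n)\to x$ as $n\to\infty$ for each $\alpha$, and $x$ is the only non-isolated point.
\end{lemma}

\begin{proof}
A set containing $x$ has its complement in $D$, so it is closed; thus the open neighborhoods of $x$ are clopen. For $d\in D$ the set $X\setminus\{d\}$ is open by \eqref{eq:finite}, so $\{d\}$ is clopen. Hence $X$ is $T_1$ and has a base of clopen sets, and such a space is regular. If $a_k\in B_k(\beta)$ and $U\ni x$ is open, then $B_m(\beta)\subset U$ for some $m$, so $a_k\in U$ for $k\ge m$. For the Fr\'echet property, let $p\in\overline E\setminus E$. Then $p=x$ and $E\subset D$; take $\beta$ from \eqref{eq:closure} and choose $a_k\in E\cap B_k(\beta)$.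
\end{proof}

\subsection{A point-countable $k$-network}

An open set $V\ni x$ contains one set $B_{f(\beta)}(\beta)$ for each $\beta$, and we must cover a compact set by finitely many of these uncountably many sets. They are not open, so compactness does not apply directly. Point-countability substitutes for it through the following diagonal argument, which will be used again in Section~\ref{sec:local}.

\begin{lemma}\label{lem:diagonal}
Let $\mathcal Q$ be a point-countable family, and let $A_0,A_1,\dots$ be sets none of which is covered by a finite subfamily of $\mathcal Q$. Then there are $z_n\in A_n$ such that each $Q\in\mathcal Q$ contains $z_n$ for only finitely many $n$.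
\end{lemma}

\begin{proof}
For each point $z$ list the members of $\mathcal Q$ containing $z$ as $Q_0(z),Q_1(z),\dots$. Choose recursively $z_n\in A_n\setminus\bigcup\{Q_j(z_l):j,l<n\}$. If $Q\in\mathcal Q$ contains some $z_m$, then $Q=Q_p(z_m)$ for some $p$, and $z_n\notin Q$ for all $n>\max(m,p)$.
\end{proof}

\begin{proposition}\label{prop:knet}
The family $\mathcal P=\{B_k(\beta):\beta<\omega_1,\ k<\omega\}\cup\{\{y\}:y\in X\}$ is a point-countable $k$-network of $X$.
\end{proposition}

\begin{proof}
If $(\alpha,n)\in B_k(\beta)$ then $\beta\le\alpha$, which leaves countably many pairs $(\beta,k)$; and $x$ lies only in $\{x\}$. So $\mathcal P$ is point-countable.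

Let $K\subset V$ with $K$ compact and $V$ open. If $x\notin K$, then $K$ is compact and discrete, hence finite, and singletons suffice. Let $x\in K$. For each $\beta$ fix $f(\beta)$ with $B_{f(\beta)}(\beta)\subset V$, and let $\mathcal Q$ consist of the sets $B_{f(\beta)}(\beta)$ and the singletons $\{d\}$ with $d\in V\cap D$. It suffices to cover $K\cap D$ by finitely many members of $\mathcal Q$ and add $\{x\}$. If this is impossible, Lemma~\ref{lem:diagonal} gives $t_n\in K\cap D$ such that each member of $\mathcal Q$ contains $t_n$ for only finitely many $n$. Because of the singletons, $T=\{t_n:n<\omega\}$ is infinite. It therefore has an accumulation point in $K$, which can only be $x$. By \eqref{eq:closure} there is $\beta$ with $T\cap B_k(\beta)\ne\emptyset$ for all $k$. But $T\cap B_{f(\beta)}(\beta)$ is finite, so by \eqref{eq:finite} it is disjoint from $B_k(\beta)$ for large $k$; for such $k\ge f(\beta)$ we get $T\cap B_k(\beta)=\emptyset$, a contradiction.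
\end{proof}

\subsection{Uncountable sets accumulate at $x$}

This is the only place where the injectivity of $e(\cdot,\alpha)$ is used. It cannot be dropped: for $e\equiv0$ the sets $B_k(\beta)$ with $k\ge1$ are the tails of the columns, and $X$ is $S_{\omega_1}$ itself.

\begin{lemma}\label{lem:uncountable}
If $E\subset D$ is uncountable, then $x\in\overline E$.
\end{lemma}

\begin{proof}
Columns are countable, so the set $A$ of $\alpha$ such that $E$ meets the $\alpha$-th column is uncountable, hence unbounded in $\omega_1$. Suppose $x\notin\overline E$. By \eqref{eq:closure}, for each $\beta$ there is $g(\beta)<\omega$ with $E\cap B_{g(\beta)}(\beta)=\emptyset$. If $\alpha\in A$ and $\alpha>\beta$, then $e(\beta,\alpha)<g(\beta)$, for otherwise the whole $\alpha$-th column would lie in $B_{g(\beta)}(\beta)$. Some value $m$ is taken by $g$ uncountably often. Choose $m+1$ ordinals $\beta$ with $g(\beta)=m$ and an $\alpha\in A$ above all of them. The injection $e(\cdot,\alpha)$ maps these $m+1$ ordinals into $\{0,\dots,m-1\}$, which is impossible.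
\end{proof}

\begin{corollary}\label{cor:nofan}
The space $X$ is Lindel\"of and contains no copy of $S_{\omega_1}$.
\end{corollary}

\begin{proof}
If $U\ni x$ is open, then $x\notin\overline{X\setminus U}$, so $X\setminus U$ is countable. Hence an open cover has a countable subcover: one member containing $x$ and one for each point outside it. Suppose $Y\subset X$ is a copy of $S_{\omega_1}$. Its vertex is not isolated, so it is $x$. Choose one point on each spine. The spines are pairwise disjoint, so the chosen points form an uncountable set $E\subset D$. Then $x\notin\overline E$ by \eqref{eq:fan} and $x\in\overline E$ by Lemma~\ref{lem:uncountable}, a contradiction.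
\end{proof}

\subsection{No countable local $cs^*$-network at $x$}

We imitate the proof of Proposition~\ref{prop:necessary}: given candidates $Q_0,Q_1,\dots$, find a column $\delta$ and, for each $Q_i$ meeting it, a point $c_i\in Q_i$ in another column, so that $x\notin\overline{\{c_i\}}$. The difficulty is the last requirement. Points in different columns $\alpha_i$ may now converge to $x$, namely when $e(\beta,\alpha_i)\to\infty$ for some $\beta$. We need columns $\alpha_i$ on which $e(\beta,\cdot)$ is bounded for every $\beta$, and the column $\delta$ itself supplies the bounds: we ask that $e(\beta,\alpha_i)=e(\beta,\delta)$ for all large $i$.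

Here is the smallest case. Take the columns $\alpha\le\omega$ only, with $e(\beta,\alpha)=\beta$, and let $\delta=\omega$. Suppose each $Q_i$ that meets column $\omega$ also meets infinitely many columns $\alpha<\omega$. Choose $c_i\in Q_i$ in a column $\alpha_i$ with $i<\alpha_i<\omega$, and let $E$ be the set of the $c_i$. For $\beta<\omega$ and $i\ge\beta$ we have $\alpha_i>\beta$ and $e(\beta,\alpha_i)=\beta=e(\beta,\omega)$, so $c_i\notin B_{\beta+1}(\beta)$; the finitely many other $c_i$ are handled by \eqref{eq:finite}; and $E$ misses $B_0(\omega)$, which is column $\omega$. So the complement of $E$ is a neighborhood of $x$ that contains column $\omega$ but no $Q_i$ meeting it. To capture column $\omega$, a family thus needs a member made for that column, one that meets only finitely many earlier columns. With countably many columns a countable family can afford such members. With $\omega_1$ columns it cannot: a closing-off argument finds a column $\delta$ whose finite behavior, as seen by the $Q_i$ and by $e$, has already occurred below $\delta$.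

\begin{proposition}\label{prop:nocs}
The point $x$ has no countable local $cs^*$-network in $X$.
\end{proposition}

\begin{proof}
Suppose that $Q_0,Q_1,\dots$ is a local $cs^*$-network at $x$. For each $i$, each nonempty finite $b\subset\omega_1$ and each $s\colon b\to\omega$ let
\[
A_i(b,s)=\{\alpha<\omega_1:\ \alpha>\max b,\ \ Q_i\cap(\{\alpha\}\times\omega)\ne\emptyset,\ \ e(\beta,\alpha)=s(\beta)\text{ for all }\beta\in b\}.
\]

\emph{Choice of $\delta$.} Let $\delta_0=\omega$. Given $\delta_n<\omega_1$, there are only countably many triples $(i,b,s)$ with $b\subset\delta_n$, so there is $\delta_{n+1}<\omega_1$ greater than $\delta_n$ and greater than $\min A_i(b,s)$ for every such triple with $A_i(b,s)\ne\emptyset$. Let $\delta=\sup_n\delta_n$, a countably infinite ordinal. Every finite $b\subset\delta$ is contained in some $\delta_n$, so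
\begin{equation}\label{eq:reflect}
\text{if $b\subset\delta$ and $A_i(b,s)\ne\emptyset$, then $A_i(b,s)\cap\delta\ne\emptyset$.}
\end{equation}

\emph{Choice of the points.} Let $J$ be the set of $i$ such that $Q_i$ meets the $\delta$-th column. Enumerate $\delta=\{\beta_j:j<\omega\}$, put $b_i=\{\beta_0,\dots,\beta_i\}$, and let $s_i$ be the restriction of $e(\cdot,\delta)$ to $b_i$. For $i\in J$ we have $\delta\in A_i(b_i,s_i)$, so by \eqref{eq:reflect} there is $\alpha_i\in A_i(b_i,s_i)$ with $\alpha_i<\delta$. Choose $c_i\in Q_i$ in the $\alpha_i$-th column, and let $E=\{c_i:i\in J\}$.

\emph{Claim: $x\notin\overline E$.} By \eqref{eq:closure} we need, for each $\beta$, some $k$ with $E\cap B_k(\beta)=\emptyset$. If $\beta\ge\delta$, then $k=0$ works, since $B_0(\beta)$ lies in columns $\ge\beta$ and all $\alpha_i<\delta$. Let $\beta=\beta_j<\delta$. For $i\in J$ with $i\ge j$ we have $\beta\in b_i$, so $\beta<\alpha_i$ and $e(\beta,\alpha_i)=e(\beta,\delta)$; hence the $\alpha_i$-th column misses $B_k(\beta)$ for every $k>e(\beta,\delta)$. The finitely many $c_i$ with $i<j$ lie outside $B_k(\beta)$ for large $k$ by \eqref{eq:finite}. This proves the claim.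

Thus $V=X\setminus E$ is an open neighborhood of $x$. Since $(\delta,n)\to x$, some $Q_i\subset V$ contains $(\delta,n)$ for infinitely many $n$. Then $i\in J$, but $c_i\in Q_i\setminus V$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The space $X$ has size $\omega_1$. It is regular and Fr\'echet with one non-isolated point by Lemma~\ref{lem:basic}, has a point-countable $k$-network by Proposition~\ref{prop:knet}, and is Lindel\"of with no copy of $S_{\omega_1}$ by Corollary~\ref{cor:nofan}. The members containing $x$ of a point-countable $cs^*$-network would form a countable local $cs^*$-network at $x$, which Proposition~\ref{prop:nocs} excludes.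
\end{proof}

\begin{remark}
By Theorem~\ref{thm:Somega}, $X$ must contain a closed copy of $S_\omega$, and the construction above exhibits one. Carry out the choice of $\delta$ and of the $\alpha_i$ with $Q_i=X$ for all $i<\omega$, so that $J=\omega$, and let $Y$ consist of $x$ and the columns $\alpha_i$; these are infinitely many because $\alpha_i>\max b_i$ and $\delta$ has no largest element. The set $Y$ is closed because it contains $x$. The proof of the claim applies verbatim to any $E\subset Y\cap D$ meeting each column in a finite set, so \eqref{eq:fan} holds in $Y$.
\end{remark}

\section{From local to global $cs^*$-networks}\label{sec:local}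

Taking closures adds $x$ to every $P$ with $x\in\overline P$, and these may be uncountably many. To prove Theorem~\ref{thm:local} we add $x$ only to the members of a countable subfamily $\mathcal P_x\subset\mathcal P$. This subfamily has to be fixed in advance and has to serve all sequences converging to $x$ and all neighborhoods of $x$. Its countability comes from a counting lemma, stated in a form that also serves Section~\ref{sec:Somega}.

\begin{lemma}\label{lem:count}
Let $\mathcal P$ be a point-countable family and let $\Gamma$ be a collection of finite subfamilies of $\mathcal P$. Suppose that for every finite $\mathcal H\subset\mathcal P$ with $\mathcal H\notin\Gamma$ there is a countable set $Z$ that is disjoint from $\bigcup\mathcal H$ and meets $\bigcup\mathcal F$ for every $\mathcal F\in\Gamma$. Then only countably many members of $\Gamma$ are minimal, in the sense that no proper subfamily belongs to $\Gamma$.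
\end{lemma}

\begin{proof}
Otherwise there is an uncountable collection $\Phi$ of minimal members, all of the same size $n$. Among the families contained in uncountably many members of $\Phi$ (the empty family is one) choose $\mathcal H$ of maximal size. A family of size $n$ is contained in at most one member of $\Phi$, so $|\mathcal H|<n$. Thus $\mathcal H$ is a proper subfamily of a minimal member, and $\mathcal H\notin\Gamma$. Take $Z$ as in the hypothesis. Each of the uncountably many $\mathcal F\in\Phi$ containing $\mathcal H$ has a member that meets $Z$, and this member is not in $\mathcal H$. Only countably many members of $\mathcal P$ meet $Z$, so a single $P\notin\mathcal H$ belongs to uncountably many of these $\mathcal F$. Then $\mathcal H\cup\{P\}$ contradicts the maximality of $\mathcal H$.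
\end{proof}

\begin{corollary}[Mi\v{s}\v{c}enko's lemma]\label{cor:misc}
If $\mathcal P$ is point-countable and $A$ is a set, then only countably many finite $\mathcal F\subset\mathcal P$ are minimal covers of $A$.
\end{corollary}

\begin{proof}
Let $\Gamma$ consist of the finite covers of $A$, and for $\mathcal H\notin\Gamma$ let $Z=\{a\}$ with $a\in A\setminus\bigcup\mathcal H$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:local}]
The ``only if'' part was noted before the statement. For the converse, let $\mathcal P$ be a point-countable $k$-network and let $\mathcal C_x$ be a countable local $cs^*$-network at $x$, for each $x\in X$.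

Corollary~\ref{cor:misc} suggests letting $\mathcal P_x$ be the union of the minimal finite covers of the members of $\mathcal C_x$. But a $k$-network covers compact sets, and nothing forces a member of $\mathcal C_x$ to have a finite cover by small members of $\mathcal P$. Finite intersections of members of $\mathcal C_x$ do better, because along a suitable subsequence they shrink to $x$, and then every selection of points from them is a convergent sequence. So let $\mathcal D_x$ be the countable family of finite intersections of members of $\mathcal C_x$, and let $\mathcal P_x$ be the union of all minimal finite covers $\mathcal F\subset\mathcal P$ of members of $\mathcal D_x$. By Corollary~\ref{cor:misc}, $\mathcal P_x$ is countable. The following claim is Lemma~\ref{lem:catch} with $\mathcal P_x$ in place of $\mathcal P$.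

\emph{Claim. If $s_n\to x\in W$ with $W$ open, then some $P\in\mathcal P_x$ with $P\subset W$ contains $s_n$ for infinitely many $n$.}

List $\mathcal C_x$ as $C_0,C_1,\dots$. Choose infinite sets $\omega\supset I_0\supset I_1\supset\cdots$ such that either $s_n\in C_j$ for all $n\in I_j$ or $s_n\notin C_j$ for all $n\in I_j$, pick $n_0<n_1<\cdots$ with $n_j\in I_j$, and let $I=\{n_j:j<\omega\}$. Then each $C\in\mathcal C_x$ contains $s_n$ either for finitely many or for all but finitely many $n\in I$. List the sets $C$ of the second kind as $D_0,D_1,\dots$ and put $D'_n=\bigcap_{i\le n}D_i$. If $U\ni x$ is open, then some $C\in\mathcal C_x$ with $C\subset U$ contains $s_n$ for infinitely many $n\in I$; so $C=D_i$ for some $i$, and $D'_n\subset U$ for all $n\ge i$. In particular the list is not empty, $D_n'\in\mathcal D_x$, and any sequence $z_n\in D'_n$ converges to $x$.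

Let $\mathcal P_W=\{P\in\mathcal P:P\subset W\}$. If no $D'_n$ were covered by a finite subfamily of $\mathcal P_W$, Lemma~\ref{lem:diagonal} would give $z_n\in D'_n$ with each member of $\mathcal P_W$ containing $z_n$ for only finitely many $n$; since $z_n\to x\in W$, this contradicts Lemma~\ref{lem:catch}. So some $D'_n$ has a finite cover $\mathcal F\subset\mathcal P_W$, and after discarding superfluous members $\mathcal F$ is minimal. Then $\mathcal F\subset\mathcal P_x$. As $s_k\in D'_n$ for all but finitely many $k\in I$, some $P\in\mathcal F$ contains $s_k$ for infinitely many $k$. This proves the claim.

For $P\in\mathcal P$ put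
\[
H(P)=P\cup\{x\in\overline P:P\in\mathcal P_x\}.
\]
These sets cover $X$, since $P\subset H(P)$. If $y\in H(P)$, then $y\in P$ or $P\in\mathcal P_y$, so $\{H(P):P\in\mathcal P\}$ is point-countable. Let $s_n\to x\in V$ with $V$ open, and by regularity take $W$ open with $x\in W\subset\overline W\subset V$. The claim gives $P\in\mathcal P_x$ with $P\subset W$ containing a subsequence. Then $x\in\overline P$, so $H(P)$ contains $x$ and the subsequence, and $H(P)\subset\overline P\subset\overline W\subset V$.
\end{proof}

A local base at $x$ is a local $cs^*$-network at $x$, so we obtain:

\begin{corollary}\label{cor:firstcountable}
Every regular first countable space with a point-countable $k$-network has a point-countable $cs^*$-network.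
\end{corollary}

Regularity entered the proof of Theorem~\ref{thm:local} only in its last lines, to keep $H(P)$ inside $V$: besides $x$, the set $H(P)$ may have acquired other points of $\overline P$. It cannot be omitted.

\begin{example}[the half-disc topology]\label{ex:halfdisc}
Let $H=\mathbb R\times(0,\infty)$, $L=\mathbb R\times\{0\}$ and $X=H\cup L$. Points of $H$ have their Euclidean neighborhoods in $H$, and $(r,0)$ has the basic neighborhoods $N(r,\varepsilon)=\{(r,0)\}\cup(B((r,0),\varepsilon)\cap H)$, where $B$ denotes an open Euclidean disc. The space is first countable, and it is Hausdorff because its topology refines the Euclidean one.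

Let $\mathcal B$ be the countable family of the sets $G\cap H$, where $G$ is an open disc with rational center and rational radius. Then $\mathcal B$ together with all singletons is point-countable, and it is a $k$-network. Indeed, let $K\subset V$ with $K$ compact and $V$ open. Since $L$ is closed and discrete, $K\cap L$ is finite. For $(r,0)\in K\cap L$ take $N(r,\varepsilon)\subset V$ and a rational disc $G_r$ with $(r,0)\in G_r\subset B((r,0),\varepsilon)$; then $\{(r,0)\}\cup(G_r\cap H)$ is an open subset of $V$ and a union of two members of the family. Removing these finitely many open sets from $K$ leaves a compact subset of $V\cap H$, which is covered by finitely many members of the base $\mathcal B$ of $H$ contained in $V$.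

Suppose $\mathcal C$ is a $cs^*$-network. For each $r$, points of $H$ with rational coordinates chosen in $N(r,1/n)$ converge to $(r,0)$, so some $C_r\in\mathcal C$ with $(r,0)\in C_r\subset N(r,1)$ contains a rational point of $H$. Since $C_r\cap L=\{(r,0)\}$, the sets $C_r$ are distinct. Uncountably many of them contain the same rational point, so $\mathcal C$ is not point-countable.
\end{example}

\section{Spaces without a closed copy of $S_\omega$}\label{sec:Somega}

Throughout this section $X$ is a regular Fr\'echet space with a point-countable $k$-network $\mathcal P$. We prove Theorem~\ref{thm:Somega}. Its last sentence follows from (c) and Corollary~\ref{cor:firstcountable}.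

An infinite set $T$ \emph{converges to $x$} if every neighborhood of $x$ contains all but finitely many points of $T$; then every injective sequence in $T$ converges to $x$. We use the following form of the Fr\'echet property: if $p\in\overline A\setminus A$, then an \emph{injective} sequence in $A$ converges to $p$. Indeed, a sequence in $A$ converging to $p$ takes each value $a\ne p$ only finitely often, since $X\setminus\{a\}$ is a neighborhood of $p$, so it has an injective subsequence.

\subsection*{(c) implies (a)}
Subspaces of first countable spaces are first countable, and $S_\omega$ is not: given neighborhoods $U_0,U_1,\dots$ of the vertex, choose $u_n\in U_n$ on the $n$-th spine; by \eqref{eq:fan} the complement of $\{u_n:n<\omega\}$ is a neighborhood of the vertex, and it contains no $U_n$.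

\subsection*{(a) implies (b)}
Suppose $A_0\supset A_1\supset\cdots$, $x\in\bigcap_n\overline{A_n}$, and no sequence $a_n\in A_n$ converges to $x$. We construct a closed copy of $S_\omega$. Since the constant sequence $x$ is excluded, $x\notin A_n$ for large $n$; discarding finitely many $A_n$ does not affect the assumption, so let $x\notin A_n$ for all $n$. By the Fr\'echet property choose infinite sets $T_n\subset A_n$ converging to $x$. They are the future spines, and the assumption says that nothing converges to $x$ diagonally across them:
\begin{equation}\label{eq:nodiag}
\text{there is no sequence $y_k\to x$ with $y_k\in T_{n_k}$ and $n_0<n_1<\cdots$.}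
\end{equation}
Otherwise put $a_n=y_0$ for $n\le n_0$ and $a_n=y_k$ for $n_{k-1}<n\le n_k$; then $a_n\in A_n$ because the $A_n$ decrease, and $a_n\to x$. Two defects remain: the $T_n$ may overlap, and their union may accumulate at points other than $x$.

\emph{Making the spines disjoint.} For each $n$ there is $M(n)$ such that $T_n\cap\bigcup_{m\ge M(n)}T_m$ is finite. Otherwise we could choose recursively distinct points $y_k\in T_n\cap T_{m_k}$ with $m_0<m_1<\cdots$; being an injective sequence in $T_n$, $(y_k)$ would converge to $x$, contrary to \eqref{eq:nodiag}. Choose $n_0<n_1<\cdots$ with $n_{l}\ge M(n_j)$ for $j<l$, and remove from each $T_{n_j}$ the finite set $T_{n_j}\cap\bigcup_{l>j}T_{n_l}$. After renumbering, the $T_n$ are pairwise disjoint infinite sets converging to $x$, and \eqref{eq:nodiag} still holds.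

\emph{Removing other accumulation points.} A sequence converging to a point $p\ne x$ is caught by a member of $\mathcal P$ whose closure misses $x$. Only countably many such members are relevant, and each meets each spine in a finite set, so we can trim the spines diagonally. List as $P_0,P_1,\dots$ the countably many $P\in\mathcal P$ that meet the countable set $\bigcup_nT_n$ and satisfy $x\notin\overline P$. Put $T'_m=T_m\setminus\bigcup_{j\le m}\overline{P_j}$. This is a cofinite subset of $T_m$, because $X\setminus\bigcup_{j\le m}\overline{P_j}$ is a neighborhood of $x$. We claim:
\begin{equation}\label{eq:five}
\begin{array}{l}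
\text{if an injective sequence $(y_k)$ in $\bigcup_mT'_m$ converges to $p$,}\\
\text{then $p=x$ and $(y_k)$ meets only finitely many $T'_m$.}
\end{array}
\end{equation}
Suppose $p\ne x$. Separating $p$ and $x$ by disjoint open sets gives an open $V\ni p$ with $x\notin\overline V$. By Lemma~\ref{lem:catch}, some $P\in\mathcal P$ with $P\subset V$ contains infinitely many $y_k$. Then $P=P_j$ for some $j$, and $P_j\cap T'_m=\emptyset$ for $m\ge j$. So infinitely many $y_k$ lie in a single $T'_m$ with $m<j$, and they form a subsequence converging to $x\ne p$, which is impossible in a Hausdorff space. Thus $p=x$. If $(y_k)$ met infinitely many $T'_m$, a subsequence would violate \eqref{eq:nodiag}.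

\emph{The fan.} Let $Y=\{x\}\cup\bigcup_mT'_m$. If $p\in\overline{Y\setminus\{p\}}$, then an injective sequence in $Y\setminus\{p\}$ converges to $p$; at most one term equals $x$, so $p=x$ by \eqref{eq:five}. Hence $Y$ is closed and all points of $Y\setminus\{x\}$ are isolated in $Y$. Let $E\subset Y\setminus\{x\}$. If $E$ meets some $T'_m$ in an infinite set, then $x\in\overline E$. If $E$ meets each $T'_m$ in a finite set and $x\in\overline E$, then an injective sequence in $E$ converges to $x$, and by \eqref{eq:five} it lies in finitely many of the finite sets $E\cap T'_m$, which is absurd. So \eqref{eq:fan} holds in $Y$ with spines $T'_m$, and $Y$ is a closed copy of $S_\omega$, contrary to (a).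

\subsection*{(b) implies (c)}
Fix $x\in X$ and let $\Gamma$ be the collection of finite $\mathcal F\subset\mathcal P$ with $x\in\operatorname{int}\bigcup\mathcal F$. If $\mathcal H\subset\mathcal P$ is finite and $\mathcal H\notin\Gamma$, then $x\in\overline{X\setminus\bigcup\mathcal H}$, so a sequence in $X\setminus\bigcup\mathcal H$ converges to $x$; let $Z(\mathcal H)$ be its set of terms. It is countable, disjoint from $\bigcup\mathcal H$, and meets every neighborhood of $x$, in particular $\bigcup\mathcal F$ for every $\mathcal F\in\Gamma$. By Lemma~\ref{lem:count}, $\Gamma$ has only countably many minimal members. It remains to show that the sets $\operatorname{int}\bigcup\mathcal F$, with $\mathcal F$ minimal in $\Gamma$, form a local base at $x$. Since every member of $\Gamma$ contains a minimal one, this follows from the next claim, where (b) is used.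

\emph{Claim. If $x\in V$ with $V$ open, some $\mathcal F\in\Gamma$ is contained in $\mathcal P_V=\{P\in\mathcal P:P\subset V\}$.}

Suppose not, so that $Z(\mathcal H)$ is defined for every finite $\mathcal H\subset\mathcal P_V$. We want one sequence converging to $x$ that eventually leaves every member of $\mathcal P_V$, against Lemma~\ref{lem:catch}. Property (b) lets a sequence leave countably many given sets, while $\mathcal P_V$ may be uncountable; so we first confine the sequence to a countable set $Z$, which only countably many members meet. Let $Z_0=Z(\emptyset)$ and
\[
Z_{m+1}=Z_m\cup\bigcup\{Z(\mathcal H):\mathcal H\subset\mathcal P_V\text{ finite, and every member of $\mathcal H$ meets }Z_m\}.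
\]
By point-countability and induction each $Z_m$ is countable, and so is $Z=\bigcup_mZ_m$. List the members of $\mathcal P_V$ that meet $Z$ as $R_0,R_1,\dots$, and let $A_m=Z\setminus\bigcup_{i\le m}R_i$. The $A_m$ decrease. For each $m$ there is $k$ such that all members of $\mathcal H=\{R_i:i\le m\}$ meet $Z_k$; then $Z(\mathcal H)\subset Z_{k+1}\setminus\bigcup\mathcal H\subset A_m$, so $x\in\overline{A_m}$. By (b) there are $y_m\in A_m$ with $y_m\to x$. By Lemma~\ref{lem:catch}, some $P\in\mathcal P_V$ contains $y_m$ for infinitely many $m$. This $P$ meets $Z$, so $P=R_i$ for some $i$; but $y_m\notin R_i$ for $m\ge i$, a contradiction. This proves the claim and completes the proof of Theorem~\ref{thm:Somega}.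

\begin{remark}
The three implications above use only the Hausdorff property; regularity enters Theorem~\ref{thm:Somega} through Corollary~\ref{cor:firstcountable}. The space of Example~\ref{ex:halfdisc} is first countable, hence Fr\'echet and free of copies of $S_\omega$, so the last sentence of the theorem fails without regularity.
\end{remark}

\begin{thebibliography}{9}

\bibitem{PCC}
\emph{Point-Countable Covers And Sequence-Covering Mappings},
\texttt{http://test.ndnu.edu.cn/LSb2/Abstract.pdf}.

\end{thebibliography}
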